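\title{Weak triple exchange and the min--max relation for disjoint $A$-paths}

\begin{abstract}
Let $A$ be a set of terminals in a finite graph $G$, and let $\mathcal F$ be a family of admissible $A$-paths that is closed under reversal. We prove that if $\mathcal F$ has the weak triple exchange property, then the maximum number of vertex-disjoint admissible paths equals the minimum, over all edge sets $X$ that contain no admissible path, of the maximum number of vertex-disjoint $(A\cup V(X))$-paths in $G-X$. Conversely, weak triple exchange is equivalent to the validity of this relation for all extensions of subgraphs of $G$ by one new terminal. The proof is an induction: an optimal edge set for $G-k$, where $k$ is a suitable edge, misses the bound for $G$ by exactly one, and it is repaired inside a few components, on which new families of admissible paths are defined by extending paths to terminals.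
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G=(V,E)$ be a finite undirected graph and let $A\subseteq V$ be a set of \emph{terminals}. An \emph{$A$-path} is a path in $G$ between two distinct terminals with no inner vertex in $A$; thus it meets $A$ exactly in its two ends. Throughout, \emph{disjoint} means vertex-disjoint. For a graph $H$ and $B\subseteq V(H)$, let $\nu(H,B)$ be the maximum number of disjoint $B$-paths in $H$. This number has a min--max formula.

\begin{theorem}[Gallai \cite{Gallai}]\label{thm:gallai}
For every finite graph $H$ and every $B\subseteq V(H)$,
\[
\nu(H,B)=\min_{U\subseteq V(H)}\Big(|U|+\sum_{C}\big\lfloor |B\cap V(C)|/2\big\rfloor\Big),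
\]
where $C$ runs over the components of $H-U$.
\end{theorem}

Each $U$ gives an upper bound because at most $|U|$ of a set of disjoint paths meet $U$, and each of the others lies in one component $C$ and uses two vertices of $B\cap V(C)$. We call the expression in the minimum the \emph{Gallai bound} of $U$.

We study the same packing problem when only some of the $A$-paths count. Paths are oriented sequences, and a family $\mathcal F$ of $A$-paths is \emph{symmetric} if a path belongs to $\mathcal F$ exactly when its reverse does. The members of $\mathcal F$ are the \emph{admissible} paths, and $\nu(\mathcal F)$ is the maximum number of disjoint admissible paths. Two kinds of families are worth keeping in mind.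

\begin{example}\label{ex:families}
(a) Color the terminals, and call an $A$-path admissible if its ends have different colors.
(b) Label each orientation of each edge by an element of a group $\Gamma$, opposite orientations carrying inverse labels; the label of a path is the product of the labels of its edges in order. Call an $A$-path admissible if its label is not the identity. The reverse of a path has the inverse label, so the family is symmetric. For $\Gamma=\mathbb Z_2$ with all edge labels nontrivial, the admissible paths are the $A$-paths of odd length.
\end{example}

To bound $\nu(\mathcal F)$ from above, one looks for a region of the graph in which no admissible path fits. For $X\subseteq E$, let $V(X)$ be the set of ends of edges of $X$, let $A_X=A\cup V(X)$, let $G[X]$ be the subgraph with vertex set $V(X)$ and edge set $X$, and let $G-X$ be $G$ with the edges of $X$ deleted. Call $X$ \emph{balanced} if $G[X]$ contains no admissible path, and define its \emph{value}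
\[
\operatorname{val}(X)=\nu(G-X,A_X).
\]
If $X$ is balanced, every admissible path has to leave $X$, and an excursion outside $X$ starts and ends at a terminal or at a vertex of $V(X)$; it is an $A_X$-path in $G-X$. Hence $\nu(\mathcal F)\le\operatorname{val}(X)$ (Lemma~\ref{lem:easy}). The empty set is always balanced, so
\[
\tau(\mathcal F)=\min\{\operatorname{val}(X): X\subseteq E \text{ balanced}\}
\]
is well defined. The \emph{min--max relation} for $(G,A,\mathcal F)$ is the equality
\begin{equation}\label{eq:minmax}
\nu(\mathcal F)=\tau(\mathcal F).
\end{equation}
It reduces the constrained packing problem to the unconstrained one of Theorem~\ref{thm:gallai}.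

In the simplest cases one of the two extreme sets attains the minimum. If every $A$-path is admissible, then $\operatorname{val}(\emptyset)=\nu(G,A)=\nu(\mathcal F)$. If no path is admissible, then $E$ is balanced and $\operatorname{val}(E)=0$. If $|A|\le 3$, then \eqref{eq:minmax} holds for every symmetric family: either $\mathcal F=\emptyset$, or $\nu(\mathcal F)=1$ and $\operatorname{val}(\emptyset)\le\lfloor 3/2\rfloor=1$. With four terminals the relation can fail (Section~\ref{sec:converse}), so a hypothesis on $\mathcal F$ is needed.

\begin{definition}\label{def:wte}
A symmetric family $\mathcal F$ of $A$-paths is \emph{weakly triple exchangeable} if the following holds. Let $P\in\mathcal F$ have ends $s,t$, let $v$ be an inner vertex of $P$, let $a\in A\setminus V(P)$, and let $Q$ be an $a$--$v$ path that meets $P$ only in $v$ and has no inner vertex in $A$. Then at least one of the two $A$-paths obtained by extending $Q$ along $P$, namely $Q$ followed by the subpath $P[v,s]$ and $Q$ followed by the subpath $P[v,t]$, belongs to $\mathcal F$.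
\end{definition}

The relation \eqref{eq:minmax} is known to hold when $\mathcal F$ has a stronger property, the strong triple exchange property, which implies weak triple exchange. The question posed in \cite{Source} is whether weak triple exchange suffices: does \eqref{eq:minmax} hold for every finite graph $G$, every $A\subseteq V$, and every symmetric, weakly triple exchangeable family $\mathcal F$ of $A$-paths?

There is a reason to doubt it. In Example~\ref{ex:families} the status of a path is read off from data that can be added up along the path, whereas Definition~\ref{def:wte} only relates paths that involve three different terminals. For $|A|=2$ it is vacuous, so two paths with the same ends can have unrelated statuses however much they overlap. Moreover, the exchange does not let us choose which of the two extensions is admissible. Nevertheless the answer is yes.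

\begin{theorem}\label{thm:main}
For every finite graph $G=(V,E)$, every $A\subseteq V$, and every symmetric weakly triple exchangeable family $\mathcal F$ of $A$-paths, $\nu(\mathcal F)=\tau(\mathcal F)$.
\end{theorem}

Applying Theorem~\ref{thm:gallai} to $\operatorname{val}(X)=\nu(G-X,A_X)$ gives an explicit form.

\begin{corollary}\label{cor:explicit}
Under the hypotheses of Theorem~\ref{thm:main},
\[
\nu(\mathcal F)=\min_{X,U}\Big(|U|+\sum_{C}\big\lfloor |A_X\cap V(C)|/2\big\rfloor\Big),
\]
where the minimum is over balanced $X\subseteq E$ and $U\subseteq V$, and $C$ runs over the components of $G-X-U$.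
\end{corollary}

The hypothesis is also necessary, in the following sense. A \emph{free one-vertex extension} of $(G,A,\mathcal F)$ is a triple $(G^+,A^+,\mathcal F^+)$ obtained as follows. Take a subgraph $G'$ of $G$, add a new vertex $x$ joined by edges to some vertices of $A\cap V(G')$, and put $A^+=(A\cap V(G'))\cup\{x\}$. Let $\mathcal F^+$ consist of the $(A\cap V(G'))$-paths of $G'$ that belong to $\mathcal F$, together with all $A^+$-paths ending in $x$; the latter are single edges, since all neighbors of $x$ are terminals.

\begin{theorem}\label{thm:converse}
A symmetric family $\mathcal F$ of $A$-paths is weakly triple exchangeable if and only if the min--max relation holds for every free one-vertex extension of $(G,A,\mathcal F)$.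
\end{theorem}

Section~\ref{sec:prelim} recasts Definition~\ref{def:wte} as a closure property of the inadmissible paths. Section~\ref{sec:converse} deduces Theorem~\ref{thm:converse} from Theorem~\ref{thm:main}. Section~\ref{sec:rays} contains the lemma through which the exchange property is turned into control over a path, and shows the inductive step on a graph with seven vertices. Sections~\ref{sec:minimal}--\ref{sec:final} prove Theorem~\ref{thm:main}.

\section{Tripods and segments}\label{sec:prelim}

Parallel edges are allowed, so a path is a sequence of distinct vertices together with the edges joining consecutive ones. We write $V(P)$ and $E(P)$ for its vertex and edge sets, $P^{-1}$ for its reverse, $P[x,y]$ for its subpath from $x$ to $y$, and $PQ$ for the concatenation of two paths whose only common vertex is an end of both. A \emph{trivial} path is a single vertex. All families are symmetric, so orientation plays no role in membership and we fix it only when convenient. For a vertex set $U$, let $\delta(U)$ be the set of edges with an end in $U$. Given $\mathcal F$, let $\mathcal N$ denote the family of all $A$-paths not in $\mathcal F$.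

\subsection*{Tripods}
A \emph{tripod} of $(G,A)$ consists of a \emph{center} $v\notin A$ and three paths $L_1,L_2,L_3$, the \emph{legs}, from $v$ to three distinct terminals, pairwise sharing only $v$ and having no inner vertex in $A$. Its three \emph{paths} are the $A$-paths $L_iL_j$, $i\ne j$.

\begin{lemma}\label{lem:tripod}
A symmetric family $\mathcal F$ is weakly triple exchangeable if and only if
\begin{itemize}
\item[(W)] whenever two of the three paths of a tripod are in $\mathcal N$, so is the third.
\end{itemize}
\end{lemma}

\begin{proof}
Data $(P,v,a,Q)$ as in Definition~\ref{def:wte} give a tripod with center $v$ and legs $P[v,s]$, $P[v,t]$, $Q^{-1}$, whose paths are $P$ and the two extensions of $Q$ along $P$. Conversely, a tripod with a distinguished path $L_1L_2$ gives such data with $P=L_1L_2$ and $Q=L_3^{-1}$. So weak triple exchange says that no tripod has exactly one path in $\mathcal F$, that is, no tripod has exactly two paths in $\mathcal N$.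
\end{proof}

In other words, on the legs of any tripod the relation ``$L_iL_j\in\mathcal N$'' is transitive. This covers Example~\ref{ex:families}: in (a), $L_iL_j\in\mathcal N$ means that the two legs end in the same color, and in (b), if $g_i$ is the label of $L_i$ read from the center, then $L_iL_j$ has label $g_i^{-1}g_j$ and lies in $\mathcal N$ exactly when $g_i=g_j$.

The form (W) makes two closure properties evident. First, (W) passes to the restriction of the family to a subgraph $H$, because a tripod of $(H,A\cap V(H))$ is a tripod of $(G,A)$. Second, if several families of $A$-paths satisfy (W) in the role of $\mathcal N$, so does their intersection.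

\subsection*{Segments}
Let $X\subseteq E$ and let $P$ be an $A$-path. Let $b_0,b_1,\dots,b_r$ be the vertices of $P$ in $A_X$, in the order of $P$; thus $b_0$ and $b_r$ are the ends of $P$. The subpaths $P[b_{i-1},b_i]$ are the \emph{$X$-segments} of $P$, and an $X$-segment with no edge in $X$ is \emph{outer}.

\begin{lemma}\label{lem:segments}
Let $X\subseteq E$ and let $P$ be an $A$-path.
\begin{itemize}
\item[(a)] Every $X$-segment of $P$ is either a single edge of $X$ or outer, and an outer segment is an $A_X$-path in $G-X$. In particular, every edge of $P$ outside $X$ lies on an outer segment.
\item[(b)] Two distinct segments share at most one vertex; if they share one, they are consecutive and this vertex is an inner vertex of $P$ in $A_X$.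
\item[(c)] Any $j\ge1$ distinct segments have at least $j+1$ distinct ends in total.
\end{itemize}
\end{lemma}

\begin{proof}
If a segment has more than one edge, each of its edges is incident with an inner vertex of the segment, which is not in $V(X)$; so none of its edges is in $X$. A segment has distinct ends in $A_X$ and no inner vertex in $A_X$. This gives (a), and (b) is the definition. For (c), the segments $P[b_{i-1},b_i]$ with $i$ in a set $I$ have among their ends the vertices $b_i$, $i\in I$, and $b_{\min I-1}$.
\end{proof}

\begin{lemma}\label{lem:easy}
For every symmetric family $\mathcal F$, $\nu(\mathcal F)\le\tau(\mathcal F)$.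
\end{lemma}

\begin{proof}
Let $X$ be balanced. Every $P\in\mathcal F$ has an edge outside $X$, hence an outer $X$-segment, which is an $A_X$-path in $G-X$. Disjoint admissible paths give disjoint segments, so $\nu(\mathcal F)\le\operatorname{val}(X)$.
\end{proof}

\begin{lemma}\label{lem:mono}
If $B\subseteq B'\subseteq V(H)$, then $\nu(H,B)\le\nu(H,B')$.
\end{lemma}

\begin{proof}
The part of a $B$-path from its first vertex to its next vertex in $B'$ is a $B'$-path.
\end{proof}

It suffices to prove Theorem~\ref{thm:main} for graphs without loops. Indeed, loops lie on no path, so deleting them does not change $\mathcal F$; a balanced set of the loopless graph is balanced in $G$ with the same value, which gives $\tau(\mathcal F)\le\nu(\mathcal F)$ in $G$; and Lemma~\ref{lem:easy} holds with loops present.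

\section{Weak exchange is necessary}\label{sec:converse}

The role of the hypothesis is visible on five vertices.

\begin{example}\label{ex:five}
Let $G$ have vertices $v,a,s,t,x$ and edges $va,vs,vt,xs,xt$, let $A=\{a,s,t,x\}$, and let $xs$ and $xt$ be admissible. The remaining $A$-paths are the three paths of the tripod with center $v$. If $avs$ is admissible, it is disjoint from $xt$, so $\nu(\mathcal F)=2$, and $\operatorname{val}(\emptyset)\le 2$ as there are four terminals; the case of $avt$ is symmetric. If none of the three paths is admissible, then $X=\{va,vs,vt\}$ is balanced and $\operatorname{val}(X)=1=\nu(\mathcal F)$, because $G-X$ has only the edges $xs$ and $xt$. There remains the case where $svt$ is the only admissible path through $v$. This is the case that (W) excludes, and the proof below shows that the relation fails there. Weak exchange is what allows $svt$ to be traded for a path that frees $s$ or $t$.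
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:converse}, assuming Theorem~\ref{thm:main}]
Let $\mathcal F$ be weakly triple exchangeable and let $(G^+,A^+,\mathcal F^+)$ be a free one-vertex extension. The vertex $x$ lies on no tripod of $(G^+,A^+)$: being a terminal, it would be the end of a leg, and the vertex before it on that leg would be a terminal that is the center or an inner vertex of the leg. So every tripod of $(G^+,A^+)$ lies in $G'$ and is a tripod of $(G,A)$, and each of its paths is in $\mathcal F^+$ exactly when it is in $\mathcal F$. Hence $\mathcal F^+$ is symmetric and weakly triple exchangeable by Lemma~\ref{lem:tripod}, and Theorem~\ref{thm:main} applies.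

Conversely, suppose that weak triple exchange fails. Then there is a tripod with legs $L_a,L_s,L_t$ ending in $a,s,t$ such that $P=L_sL_t$ is the only one of its paths in $\mathcal F$. Let $G'$ be the union of the legs and join $x$ to $s$ and $t$. Then $A^+=\{a,s,t,x\}$, and $\mathcal F^+$ consists of $P$, $xs$, $xt$ and their reverses. These three paths pairwise intersect (in $s$, $t$, and $x$), so $\nu(\mathcal F^+)=1$. Let $X$ be balanced in $G^+$. Then $xs,xt\notin X$, so both edges are $A^+_X$-paths of $G^+-X$, and some edge $f$ of $P$ is not in $X$. If $f\in E(L_s)$, the outer $X$-segment of $L_aL_s$ through $f$ is an $A^+_X$-path of $G^+-X$ that avoids $x$ and $t$, so it is disjoint from $xt$. If $f\in E(L_t)$, the outer segment of $L_aL_t$ through $f$ is disjoint from $xs$. In both cases $\operatorname{val}(X)\ge2$. Thus $\tau(\mathcal F^+)\ge2>\nu(\mathcal F^+)$, and the relation fails for this extension.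
\end{proof}

\begin{remark}
The new vertex $x$ cannot be dropped from Theorem~\ref{thm:converse}. Take the star $K_{1,3}$ with its leaves as terminals and exactly one admissible leaf-to-leaf path. Weak exchange fails, yet the min--max relation holds for the star and all its subgraphs, since they have at most three terminals.
\end{remark}

\section{Rays, and the inductive step in a small case}\label{sec:rays}

In this section $\mathcal F$ is symmetric and weakly triple exchangeable. A \emph{ray from $\beta$} is a path $R$ from a vertex $\beta$ to a terminal $t_R$ with $V(R)\cap A=\{t_R\}$; we call $t_R$ its \emph{terminal}. A ray from a terminal is trivial. For a set $\mathcal R$ of rays let $E(\mathcal R)$ be the union of their edge sets.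

An admissible path may cross many rays of a disjoint system. The next lemma pushes it onto the rays until it meets at most two of them. Weak exchange does not say which half of the path survives an exchange; the point of the proof is that a suitable quantity drops whichever half is discarded.

\begin{lemma}\label{lem:rays}
Let $\mathcal R$ be a set of pairwise disjoint rays and let $T_0\in\mathcal F$. There is a path $T\in\mathcal F$ with $E(T)\subseteq E(T_0)\cup E(\mathcal R)$ such that $t_R$ is an end of $T$ for every $R\in\mathcal R$ that meets $T$. In particular, if $T$ meets two distinct rays of $\mathcal R$, it is disjoint from all the others.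
\end{lemma}

\begin{proof}
Among the paths $T\in\mathcal F$ with $E(T)\subseteq E(T_0)\cup E(\mathcal R)$, choose one with $|E(T)\setminus E(\mathcal R)|$ minimum, and let $x,y$ be its ends. Suppose that $R\in\mathcal R$ meets $T$ and $t_R\notin\{x,y\}$. Then $t_R\notin V(T)$, as $T$ is an $A$-path. Let $p$ be the first vertex of $R$ on $T$, starting from $t_R$. Then $p\ne t_R$, so $p\notin A$ and $p$ is an inner vertex of $T$.

Each of the nontrivial paths $T[p,x]$ and $T[p,y]$ has an edge outside $E(\mathcal R)$. Indeed, if $E(T[p,y])\subseteq E(\mathcal R)$, then, since the rays are disjoint and $p\in V(R)$, the first edge of $T[p,y]$ lies on $R$, and so successively do all of its edges; then $y\in V(R)\cap A=\{t_R\}$, which is false. The same holds for $x$.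

The path $Q=R[t_R,p]$ meets $T$ only in $p$ and has no inner vertex in $A$. By weak triple exchange, one of $Q\,T[p,x]$ and $Q\,T[p,y]$ is in $\mathcal F$. Its edges lie in $E(T_0)\cup E(\mathcal R)$, and it has fewer edges outside $E(\mathcal R)$ than $T$, contrary to the choice of $T$. The last statement holds because disjoint rays have distinct terminals and $T$ has two ends.
\end{proof}

The proof of Theorem~\ref{thm:main} deletes an edge $k$, takes by induction a balanced set $Y$ that is optimal for $G-k$, and modifies $Y$. The following example shows the modification.

\begin{figure}[ht]
\centering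
\begin{tikzpicture}[scale=1.1,
  term/.style={fill=black,rectangle,inner sep=2.4pt},
  inn/.style={draw,fill=white,circle,inner sep=1.8pt}]
\node[term,label=left:$s$] (s) at (0,0) {};
\node[inn,label=left:$u$] (u) at (0,1.4) {};
\node[inn,label=above:$\beta$] (be) at (1.5,1.4) {};
\node[inn,label=below left:$\gamma$] (ga) at (1.5,0) {};
\node[term,label=right:$r_1$] (r1) at (3,1.4) {};
\node[term,label=right:$r_2$] (r2) at (3,0) {};
\node[term,label=right:$b$] (b) at (1.5,-1.1) {};
\draw (s) -- node[left] {$k$} (u) -- (be);
\draw (ga) -- (b);
\draw[line width=2pt] (be) -- (r1) (be) -- (ga) (ga) -- (r2) (ga) -- (s);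
\end{tikzpicture}
\caption{A graph with four terminals (squares) and an edge set $Y$ (thick). The value of $Y$ is $1$ in $G-k$ and $2$ in $G$; the additional $A_Y$-path is $su\beta$.}\label{fig:example}
\end{figure}

\begin{example}\label{ex:seven}
Let $G$ be the graph of Figure~\ref{fig:example}, with $A=\{s,r_1,r_2,b\}$, $k=su$, and $Y=\{\beta r_1,\beta\gamma,\gamma r_2,\gamma s\}$. Let $\mathcal F$ be any weakly triple exchangeable family for which $Y$ is balanced and $O=r_2\gamma b$ is admissible. Here $A_Y=V\setminus\{u\}$. The only $A_Y$-path of $G-k-Y$ is $\gamma b$, so $Y$ certifies that one admissible path is best possible in $G-k$. In $G-Y$ there is one more $A_Y$-path, $S=su\beta$, and $\operatorname{val}(Y)=2$. Adding $k$ to $Y$ does not help: it makes $u$ a vertex of $A_{Y+k}$, and the edges $u\beta$ and $\gamma b$ again give value $2$.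

The excess comes from the component $su\beta$ of $G-Y$, so we try to solve a packing problem inside it, with $s$ and $\beta$ as terminals. For this, $S$ needs a status, although it is not an $A$-path. We extend it to an $A$-path along $Y$, keeping clear of $O$; the only way to do so gives $P_0=su\beta r_1$, and we let $S$ inherit the status of $P_0$.

If $P_0\in\mathcal F$, then $P_0$ and $O$ are disjoint admissible paths and $\nu(\mathcal F)=2=\operatorname{val}(Y)$. If $P_0\in\mathcal N$, we add the edges of $S$ to $Y$. The set $X=E\setminus\{\gamma b\}$ has value $1$, and we must show that it is balanced. An $A$-path in $G[X]$ that is not in $G[Y]$ passes through $u$, so it starts with $su\beta$ and is either $P_0$ or $T=su\beta\gamma r_2$. The path $T$ meets $O$, so it was not consulted when $S$ received its status. But the tripod with center $\beta$ and legs $\beta us$, $\beta r_1$, $\beta\gamma r_2$ has the paths $P_0\in\mathcal N$ and $r_1\beta\gamma r_2\in\mathcal N$, the latter because $Y$ is balanced; so $T\in\mathcal N$ by (W). This is the step of Lemma~\ref{lem:rays}: $T$ meets the ray $\beta r_1$ without ending in $r_1$. Both cases occur: in Example~\ref{ex:families}(b) with $\Gamma=\mathbb Z_2$,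 give the nontrivial label to $\gamma b$ and $k$, or to $\gamma b$ alone.
\end{example}

In general three difficulties arise. One needs a reference system of disjoint paths playing the role of $\{P_0,O\}$; it is supplied by the \emph{witnesses} of Section~\ref{sec:minimal}. A path of this system may leave $Y$ twice, and then a second kind of component has to be repaired (Section~\ref{sec:structure}). Finally, a path inside a component can be extended along $Y$ in many ways, with different statuses, and several paths have to be extended disjointly (Section~\ref{sec:pieces}).

\section{A minimal counterexample}\label{sec:minimal}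

An \emph{instance} is a triple $(G,A,\mathcal F)$ with $G$ finite and loopless and $\mathcal F$ symmetric and weakly triple exchangeable. Suppose that Theorem~\ref{thm:main} fails, and choose an instance violating \eqref{eq:minmax} with $(|E|,|V\setminus A|,|\mathcal N|)$ lexicographically minimum. Let $\mu=\nu(\mathcal F)$. By Lemma~\ref{lem:easy}, $\tau(\mathcal F)\ge\mu+1$, that is,
\begin{equation}\label{eq:dagger}
\operatorname{val}(X)\ge\mu+1\quad\text{for every balanced } X\subseteq E.
\end{equation}
We shall construct a balanced set of value at most $\mu$. The family $\mathcal N$ is not empty, since the relation holds when all $A$-paths are admissible.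

\begin{lemma}\label{lem:noedge}
No path in $\mathcal N$ is a single edge.
\end{lemma}

\begin{proof}
Suppose that the edge $k$, with both ends in $A$, is in $\mathcal N$. The restriction of the instance to $G-k$ has fewer edges and at most $\mu$ disjoint admissible paths, so there is a balanced $Y\subseteq E-k$ with $\nu(G-k-Y,A_Y)\le\mu$. The only $A$-path through $k$ is $k$ itself, so $Y+k$ is balanced in $G$. Since $A_{Y+k}=A_Y$, we get $\operatorname{val}(Y+k)=\nu(G-k-Y,A_Y)\le\mu$, contrary to \eqref{eq:dagger}.
\end{proof}

Minimality in the third coordinate says that declaring more paths admissible, in a way that respects (W), must raise the packing number. Applied to the paths through one edge, this yields a packing of $\mu+1$ paths that fails to be admissible at a single prescribed place.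

\begin{definition}
Let $k\in E$. A \emph{$k$-witness} is a set $\mathcal P$ of $\mu+1$ disjoint $A$-paths exactly one of which, denoted $P_0$, is in $\mathcal N$, and such that $k\in E(P_0)$.
\end{definition}

\begin{lemma}\label{lem:witness}
If $k$ is an edge of some path in $\mathcal N$, then a $k$-witness exists.
\end{lemma}

\begin{proof}
Let $\mathcal N_k=\{P\in\mathcal N:k\notin E(P)\}$ and let $\mathcal F_k\supseteq\mathcal F$ be the family of $A$-paths not in $\mathcal N_k$. The family $\mathcal N_k$ satisfies (W): if two paths of a tripod are in $\mathcal N_k$, the third is in $\mathcal N$, and it avoids $k$ because any two paths of a tripod cover all three legs. Since $|\mathcal N_k|<|\mathcal N|$, the relation holds for $(G,A,\mathcal F_k)$. A set that is balanced for $\mathcal F_k$ is balanced for $\mathcal F$, so $\tau(\mathcal F_k)\ge\mu+1$ by \eqref{eq:dagger}, and there are $\mu+1$ disjoint paths in $\mathcal F_k$. Those of them that are in $\mathcal N$ contain $k$, so there is at most one; and there is at least one, since $\nu(\mathcal F)=\mu$.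
\end{proof}

The induction will be applied to the component of a certain subgraph that contains $k$, and this component must have fewer edges than $G$. This will follow if $k$ is not a \emph{bridge}, that is, if the ends of $k$ are joined by a path in $G-k$. For the first edge of an inadmissible path we can prove this, by moving a terminal across the edge; here the second coordinate of the ordering is used.

\begin{lemma}\label{lem:bridge}
If $k=su$ is the first edge of a path in $\mathcal N$ with first vertex $s$, then $k$ is not a bridge of $G$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:noedge}, $u\notin A$. Suppose that $k$ is a bridge. Let $V_s$ be the vertex set of the component of $G-k$ containing $s$, and let $V_u=V\setminus V_s$. Then $u\in V_u$, the edge $k$ is the only edge between $V_s$ and $V_u$, and $k$ is the only $s$--$u$ path in $G$.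

Let $A'=A+u$. We let $u$ act as a copy of $s$. An $A'$-path either has both ends in $A$, and then it is an $A$-path avoiding $u$; or it is $k$; or it is a $u$--$y$ path $Q$ with $y\in A-s$, and then $s\notin V(Q)$ and $kQ$ is an $A$-path. Let $\mathcal N'$ consist of the paths of the first kind that are in $\mathcal N$, the path $k$, and the paths $Q$ of the third kind with $kQ\in\mathcal N$, together with all reverses. Let $\mathcal F'$ be the family of $A'$-paths not in $\mathcal N'$.

\emph{$\mathcal N'$ satisfies} (W). A tripod of $(G,A')$ none of whose legs ends in $u$ avoids $u$; it is a tripod of $(G,A)$, and its paths have the same status in both instances. If a leg ends in $u$, then no leg ends in $s$, for otherwise these two legs would form an $s$--$u$ path with an inner vertex. So $s$ is not on the tripod, and lengthening the leg at $u$ by $k$ gives a tripod of $(G,A)$ whose paths are in $\mathcal N$ exactly when the corresponding paths of the original tripod are in $\mathcal N'$.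

\emph{Every $P\in\mathcal F$ contains a path of $\mathcal F'$.} If $u\notin V(P)$, then $P\in\mathcal F'$. Otherwise $u$ is an inner vertex of $P$; let $x,y$ be the ends, and suppose that both $A'$-paths $P[u,x]$ and $P[u,y]$ are in $\mathcal N'$. If $x=s$, then $P[s,u]=k$ and $P=kP[u,y]\in\mathcal N$ by the definition of $\mathcal N'$; the case $y=s$ is the same with $x$ and $y$ interchanged. If $s\notin\{x,y\}$, then $s\notin V(P)$, and the tripod of $(G,A)$ with center $u$ and legs $k$, $P[u,x]$, $P[u,y]$ has the two paths $kP[u,x]$ and $kP[u,y]$ in $\mathcal N$, so $P\in\mathcal N$ by (W). Both conclusions contradict $P\in\mathcal F$.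

Consequently a set $X$ that is balanced for $\mathcal F'$ is balanced for $\mathcal F$, and $\nu(G-X,A'_X)\ge\nu(G-X,A_X)\ge\mu+1$ by Lemma~\ref{lem:mono} and \eqref{eq:dagger}. The instance $(G,A',\mathcal F')$ has the same edges and fewer nonterminals, so the relation holds for it, and there is a set $\mathcal Q\subseteq\mathcal F'$ of $\mu+1$ disjoint paths. Paths of $\mathcal F'$ with both ends in $A$ are in $\mathcal F$. As $\nu(\mathcal F)=\mu$, some path $Q_0\in\mathcal Q$ ends in $u$; it is the only such path, so $\mathcal Q-Q_0\subseteq\mathcal F$. The only $A'$-path through $k$ is $k\in\mathcal N'$, so no path of $\mathcal Q$ uses $k$. Hence $Q_0$ is of the third kind and $kQ_0\in\mathcal F$, and $\mathcal Q$ splits into the sets $\mathcal Q_s$ and $\mathcal Q_u$ of paths inside $V_s$ and inside $V_u$, with $Q_0\in\mathcal Q_u$.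

Let $\mathcal P$ be a $k$-witness. The $\mu$ paths of $\mathcal P-P_0$ are admissible and avoid $s$ and $u$, so they split in the same way into $\mathcal P_s$ and $\mathcal P_u$. Now
\[
\mathcal P_s\cup(\mathcal Q_u-Q_0)\cup\{kQ_0\}\qquad\text{and}\qquad\mathcal Q_s\cup\mathcal P_u
\]
are sets of disjoint admissible paths; for the first, note that $s$ is the only vertex of $kQ_0$ in $V_s$ and that the paths of $\mathcal P_s$ avoid it. Their sizes add up to $|\mathcal P-P_0|+|\mathcal Q|=2\mu+1$, so one of them has at least $\mu+1$ paths, a contradiction.
\end{proof}

For the rest of the proof, fix an edge $k$ that is the first edge of some path in $\mathcal N$. It is not a bridge, and $k$-witnesses exist.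

\section{A certificate for $G-k$ and the shape of a witness}\label{sec:structure}

We first show that an optimal pair for $G-k$, in the sense of Corollary~\ref{cor:explicit}, gives the bound $\mu+1$ in $G$, and we locate the excess.

\begin{lemma}\label{lem:cert}
There are a balanced set $Y\subseteq E-k$ and a set $U\subseteq V$ with the following properties, where $B=A_Y$, $\mathcal K$ is the set of components of $G-Y-U$, and $n_K=\lfloor|B\cap V(K)|/2\rfloor$ for $K\in\mathcal K$.
\begin{itemize}
\item[(a)] No edge of $Y$ has an end in $U$; hence $B\cap U\subseteq A$.
\item[(b)] $\mu+1=|U|+\sum_{K\in\mathcal K}n_K$.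
\item[(c)] The edge $k$ belongs to a component $C^*\in\mathcal K$ with $|B\cap V(C^*)|=2n_{C^*}$ and $E(C^*)\ne E$.
\end{itemize}
\end{lemma}

\begin{proof}
The maximum number of disjoint admissible paths in $G-k$ is $\mu$: it is at most $\mu$, and the set $\mathcal P-P_0$ for a $k$-witness $\mathcal P$ attains $\mu$. By minimality and Theorem~\ref{thm:gallai}, there are a balanced $Y\subseteq E-k$ and $U\subseteq V$ with
\begin{equation}\label{eq:gk}
\mu=|U|+\sum_{C}\big\lfloor|A_Y\cap V(C)|/2\big\rfloor,\qquad C\text{ over the components of }G-k-Y-U.
\end{equation}
Replace $Y$ by $Y\setminus\delta(U)$. The new set is balanced, the graph $G-k-Y-U$ is unchanged, and $A_Y$ can only shrink, so the right side does not increase. It is still a Gallai bound for $\nu(G-k-Y,A_Y)$, which is at least $\mu$ by Lemma~\ref{lem:easy} applied in $G-k$. So \eqref{eq:gk} persists, and (a) holds.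

By \eqref{eq:dagger}, the Gallai bound of $U$ for $\operatorname{val}(Y)=\nu(G-Y,B)$ is at least $\mu+1$, so it differs from the right side of \eqref{eq:gk}. If $k$ had an end in $U$, or both ends in one component of $G-k-Y-U$, the components of $G-Y-U$ would have the same vertex sets and the two bounds would agree. So $k$ joins two distinct components $C_1,C_2$, and $\mathcal K$ arises by merging them into $C^*=(C_1\cup C_2)+k$. Let $c_i=|B\cap V(C_i)|$. We have $\lfloor(c_1+c_2)/2\rfloor=\lfloor c_1/2\rfloor+\lfloor c_2/2\rfloor$ unless $c_1$ and $c_2$ are both odd, in which case the left side is larger by one. So both are odd, $c_1+c_2=2n_{C^*}$, and (b) holds. Finally, if $E(C^*)=E$, then every edge of $G-k$ lies in $C_1$ or in $C_2$, and $k$ is a bridge.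
\end{proof}

Fix $Y,U,B,\mathcal K,C^*$ as in the lemma. From now on \emph{segment} means $Y$-segment, so an outer segment is a $B$-path in $G-Y$. Let $o(P)$ be the number of outer segments of an $A$-path $P$. Among all $k$-witnesses,
\begin{equation}\label{eq:choice}
\text{choose }\mathcal P\text{ with }\sum_{P\in\mathcal P}o(P)\text{ minimum.}
\end{equation}
Every $P\in\mathcal P$ has $o(P)\ge1$: the path $P_0$ contains $k\notin Y$, and the other paths are admissible while $Y$ is balanced. So the $\mu+1$ paths of $\mathcal P$ provide $\mu+1$ disjoint $B$-paths of $G-Y$, which by Lemma~\ref{lem:cert}(b) is exactly the Gallai bound of $U$. Equality in this bound determines how $\mathcal P$ sits relative to $Y$ and $U$.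

A \emph{selection} is a choice of one outer segment $S_P$ of each $P\in\mathcal P$. We say that $P\in\mathcal P$ has \emph{type $K\in\mathcal K$} if all its outer segments lie in $K$, and \emph{type $w\in U$} if each of its outer segments meets $U$ exactly in $w$.

\begin{lemma}\label{lem:types}
Every $P\in\mathcal P$ has exactly one type, and for each $K\in\mathcal K$ exactly $n_K$ paths of $\mathcal P$ have type $K$.
\end{lemma}

\begin{proof}
Take any selection. At most $|U|$ of the selected segments meet $U$. Each of the others lies in a component $K\in\mathcal K$ and has both ends in $B\cap V(K)$, so at most $n_K$ lie in $K$. Since $|\mathcal P|=|U|+\sum_Kn_K$, equality holds throughout: exactly $n_K$ selected segments lie in $K$, for each $K$, and exactly $|U|$ meet $U$; being disjoint, these meet $U$ in one vertex each and cover $U$.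

Now replace $S_P$ by another outer segment $S'$ of the same path $P$. The new selection satisfies the same equalities, and the other selected segments are unchanged. If $S_P$ lies in $K$, the others contribute only $n_K-1$ segments in $K$, so $S'$ lies in $K$. If $V(S_P)\cap U=\{w\}$, the others cover only $U-w$, so $S'$ contains $w$ and meets $U$ in no other vertex. Thus $P$ has a type, which is unique because $o(P)\ge1$, and the count follows from the first paragraph.
\end{proof}

\begin{lemma}\label{lem:outer}
Let $P\in\mathcal P$. If $P$ has type $w\in U$, or type $K$ with $|B\cap V(K)|$ even, then $o(P)=1$. If $P$ has type $K$ with $|B\cap V(K)|$ odd, then $o(P)\le2$; if $o(P)=2$, the two outer segments are consecutive. For each $K$, at most one path of type $K$ has two outer segments.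
\end{lemma}

\begin{proof}
If $P$ has type $w$ and two outer segments, both contain $w$, so by Lemma~\ref{lem:segments}(b) $w$ is an inner vertex of $P$ in $B$. But $B\cap U\subseteq A$ by Lemma~\ref{lem:cert}(a), and $P$ has no inner vertex in $A$.

Let $P$ have type $K$, and fix a selection. The selected segments of the other $n_K-1$ paths of type $K$ have $2n_K-2$ ends in $B\cap V(K)$, none of them on $P$. So the ends of all outer segments of $P$ lie in a set of $|B\cap V(K)|-2n_K+2$ vertices, that is, $2$ vertices in the even case and $3$ in the odd case. By Lemma~\ref{lem:segments}(c), $o(P)\le1$ and $o(P)\le2$ respectively. Two segments whose ends lie in a $3$-element set share an end, so they are consecutive. Two paths of type $K$ with two outer segments each would require $3+3+2(n_K-2)=2n_K+2$ vertices of $B\cap V(K)$, more than $2n_K+1$.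
\end{proof}

So the outer segments of any $P\in\mathcal P$ form one nontrivial subpath $M_P$, the \emph{core} of $P$, and
\[
P=\alpha_P\,M_P\,\alpha'_P,
\]
where the \emph{tails} $\alpha_P,\alpha'_P$ are possibly trivial paths with all edges in $Y$. If $P$ has type $K$, its core lies in $K$.

Let $\mathcal J$ be the set of components $C\in\mathcal K$ for which some path of type $C$ has two outer segments. Denote this path by $P_C$ and the common vertex of its outer segments by $p_C$, and let $\Pi=\{p_C:C\in\mathcal J\}$. For $C\in\mathcal J$ we have $|B\cap V(C)|=2n_C+1$ and $p_C\in B\cap V(C)$; also $C^*\notin\mathcal J$ by Lemma~\ref{lem:cert}(c). The components in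
\[
\mathcal K^\circ=\{C^*\}\cup\mathcal J
\]
are called \emph{active}, and $\mathcal O$ is the set of paths of $\mathcal P$ whose type is not an active component.

The component $C^*$ has to be repaired because it carries the excess. The reason for touching $C\in\mathcal J$ is different. The repaired set will be shown to be balanced by applying Lemma~\ref{lem:rays} to the tails of $\mathcal P$, as in Example~\ref{ex:seven}. Every vertex of $B$ on a path with one outer segment lies on a tail, so a path that avoids the tails and runs in $Y$ avoids that path of $\mathcal P$. The vertex $p_C\in V(Y)$ lies on no tail, and nothing keeps a path in $Y$ away from it. We shall therefore move $p_C$ into $U$. This costs one unit in the Gallai bound, and choice \eqref{eq:choice} will let us recover it inside $C-p_C$.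

\begin{lemma}\label{lem:active}
\begin{itemize}
\item[(a)] Let $K\in\mathcal K^\circ$. The vertices of $(B\cap V(K))\setminus\Pi$ are exactly the ends of the cores of the paths of type $K$. Every vertex of $B\cap V(K)$ lies on a path of type $K$.
\item[(b)] Let $K\in\mathcal K^\circ$. A path of $\mathcal P$ that is not of type $K$ avoids $V(K)$.
\item[(c)] $P_0$ has type $C^*$. Every $P\in\mathcal O$ is admissible, has $o(P)=1$, and avoids all active components.
\item[(d)] The tails of the paths of $\mathcal P$ are pairwise disjoint rays, each from an end of a core, and they avoid $\Pi$.
\end{itemize}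
\end{lemma}

\begin{proof}
(a) The cores of the $n_K$ paths of type $K$ are disjoint nontrivial paths in $K$ with ends in $B$, so they have $2n_K$ ends in $B\cap V(K)$. For $K=C^*$ this is all of $B\cap V(K)$. For $K=C\in\mathcal J$, the vertex $p_C$ is an inner vertex of the core of $P_C$, so it is not an end of a core, and it is the one remaining vertex of $B\cap V(C)$.

(b) Let $P$ not be of type $K$ and suppose $x\in V(P)\cap V(K)$. By (a), $P$ contains no vertex of $B\cap V(K)$. So $x\notin B$, and $x$ is an inner vertex of an outer segment $S$ of $P$. If $P$ had type $K'\in\mathcal K$ with $K'\neq K$, then $S$ would lie in $K'$ and miss $K$. So $P$ has type $w\in U$, and $V(S)\cap U=\{w\}$ with $w\ne x$. The part of $S$ from $x$ to the end of $S$ in the direction away from $w$ lies in $G-Y-U$, hence in $K$, and it ends in a vertex of $B\cap V(K)$ on $P$, a contradiction.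

(c) The path $P_0$ contains $k\in E(C^*)$, so it has type $C^*$ by (b). Hence $P_0\notin\mathcal O$ and $\mathcal O\subseteq\mathcal F$. A path with two outer segments has type in $\mathcal J$, so $o(P)=1$ on $\mathcal O$. The last statement is (b).

(d) Since $M_P$ is nontrivial, $\alpha_P$ and $\alpha'_P$ are disjoint and each contains exactly one end of $P$; all its other vertices are inner vertices of $P$ and not in $A$. A vertex $p_C$ is an inner vertex of the core of $P_C$, so it lies on no tail.
\end{proof}

\section{Pieces and linkages}\label{sec:pieces}

For $K\in\mathcal K^\circ$ define the \emph{piece}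
\[
D_K=K-\Pi,
\]
so that $D_{C^*}=C^*$ and $D_C=C-p_C$ for $C\in\mathcal J$, and let $B_K=B\cap V(D_K)$. Then $|B_K|=2n_K$. The pieces are pairwise disjoint subgraphs of $G-Y-U-\Pi$, not necessarily connected. Put
\[
V^\circ=\bigcup_{K\in\mathcal K^\circ}V(D_K),\qquad B^\circ=B\cap V^\circ=\bigcup_{K\in\mathcal K^\circ}B_K,\qquad Y^-=Y\setminus\delta(\Pi).
\]
The vertices of $B^\circ$ are called \emph{ports}. We want to regard each $(D_K,B_K)$ as an instance, and for this a $B_K$-path needs a status. As in Example~\ref{ex:seven}, we extend it from its two ports to terminals, along $Y$ and away from $\mathcal O$. To be able to extend many paths at once, we extend from all ports simultaneously.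

\begin{definition}
A \emph{linkage} is a family $\sigma=(\sigma_\beta)_{\beta\in B^\circ}$, where $\sigma_\beta$ is a ray from $\beta$ with all edges in $Y^-$, such that the rays $\sigma_\beta$ are pairwise disjoint and disjoint from all paths of $\mathcal O$. Let $\Lambda$ be the set of linkages.
\end{definition}

For every $\sigma\in\Lambda$ and $\beta\in B^\circ$,
\begin{equation}\label{eq:link}
V(\sigma_\beta)\subseteq B\qquad\text{and}\qquad V(\sigma_\beta)\cap(V^\circ\cup\Pi)=\{\beta\}.
\end{equation}
Indeed, every vertex of $\sigma_\beta$ is $\beta$ or an end of an edge of $Y^-$, so it lies in $B\setminus\Pi$; a vertex of $\sigma_\beta$ in $V^\circ$ is therefore a port $\gamma$, and $\gamma\in V(\sigma_\gamma)$ forces $\gamma=\beta$.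

The witness provides a linkage. By Lemma~\ref{lem:active}(a), each port $\beta$ is an end of the core of a path of active type, unique by disjointness; let $\sigma^0_\beta$ be the tail of that path at $\beta$, read from $\beta$. By Lemma~\ref{lem:active}(d) these are disjoint rays with edges in $Y$ that avoid $\Pi$, so their edges are in $Y^-$; and they lie on paths of $\mathcal P\setminus\mathcal O$. Hence $\sigma^0\in\Lambda$. Moreover, every $P\in\mathcal P$ of active type $K$ has the form
\begin{equation}\label{eq:form}
P=(\sigma^0_\gamma)^{-1}M_P\,\sigma^0_{\gamma'}\quad\text{with }\gamma,\gamma'\in B_K\text{ and }V(M_P)\subseteq V(K)\subseteq V^\circ\cup\Pi.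
\end{equation}

For $\sigma\in\Lambda$ and a $B_K$-path $S$ in $D_K$ from $\beta$ to $\beta'$, the \emph{lift} of $S$ along $\sigma$ is $\sigma(S)=\sigma_\beta^{-1}S\,\sigma_{\beta'}$.

\begin{lemma}\label{lem:lift}
Let $\sigma\in\Lambda$ and $K\in\mathcal K^\circ$.
\begin{itemize}
\item[(a)] The lift $\sigma(S)$ of a $B_K$-path $S$ in $D_K$ is an $A$-path, disjoint from all paths of $\mathcal O$, and $S$ is its only outer segment. Disjoint $B_K$-paths have disjoint lifts.
\item[(b)] The family $\mathcal N_K^\sigma$ of $B_K$-paths $S$ in $D_K$ with $\sigma(S)\in\mathcal N$ is symmetric and satisfies \textup{(W)} in $(D_K,B_K)$.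
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:link}, $\sigma_\beta$ and $\sigma_{\beta'}$ meet $S$ only in $\beta$ and $\beta'$, so $\sigma(S)$ is a path between the distinct terminals of the two rays. Its other vertices are nonterminal vertices of the rays or inner vertices of $S$, and the latter are not in $B\supseteq A$. The rays avoid $\mathcal O$ by definition, and $S$ avoids $\mathcal O$ by Lemma~\ref{lem:active}(c). The path $S$ has ends in $B$, no inner vertex in $B$, and no edge in $Y$, so it is an outer segment; all other edges of $\sigma(S)$ are in $Y$. If $S_1,S_2$ are disjoint, their four ports are distinct, the four rays are disjoint, and by \eqref{eq:link} the rays at the ends of $S_1$ miss $S_2$ and vice versa.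

(b) Symmetry is inherited from $\mathcal N$. Take a tripod of $(D_K,B_K)$ with legs $L_i$ ending in ports $\beta_i$. Its center and the inner vertices of its legs are not in $B\supseteq A$, and the rays $\sigma_{\beta_i}$ are disjoint and meet $V(D_K)$ only in $\beta_i$. So the paths $L_i\sigma_{\beta_i}$ are the legs of a tripod of $(G,A)$, whose paths are the lifts $\sigma(L_iL_j)$, and (W) for $\mathcal N$ gives (W) for $\mathcal N_K^\sigma$.
\end{proof}

Which linkage should define the status of $S$? Weak exchange gives no reason for the status of $\sigma(S)$ to be independent of $\sigma$: two rays from $\beta$ to the same terminal do not form a tripod with $S$. For the repaired set to be balanced, an inadmissible $S$ must have no admissible lift at all. So we put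
\[
\mathcal N_K=\bigcap_{\sigma\in\Lambda}\mathcal N_K^\sigma,
\]
and let $\mathcal F_K$ be the family of $B_K$-paths in $D_K$ not in $\mathcal N_K$. Thus $S\in\mathcal F_K$ if and only if $\sigma(S)\in\mathcal F$ for \emph{some} $\sigma\in\Lambda$. As an intersection of symmetric families satisfying (W), $\mathcal N_K$ is symmetric and satisfies (W), so $(D_K,B_K,\mathcal F_K)$ is an instance. It has fewer edges than $G$, because $k\notin E(D_C)$ for $C\in\mathcal J$ and $E(C^*)\ne E$ by Lemma~\ref{lem:cert}(c). By minimality,
\begin{equation}\label{eq:pieces}
\text{the min--max relation holds for }(D_K,B_K,\mathcal F_K),\ K\in\mathcal K^\circ.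
\end{equation}

The price of this definition is that disjoint paths in $\mathcal F_K$ may owe their admissibility to different linkages, and lifts along different linkages can intersect. Lemma~\ref{lem:reroute} removes this obstacle: any linkage can be changed at the two ports of $S$ only so as to make the lift of $S$ admissible. We first record when a path is a lift.

\begin{lemma}\label{lem:splice}
Let $\sigma\in\Lambda$, let $S$ be a $B_K$-path in $D_K$ with ends $\beta,\beta'$, and let $T$ be an $A$-path that contains $S$ as a subpath and has all its other edges in $Y^-$. Suppose that $T$ is disjoint from all paths of $\mathcal O$ and from $\sigma_\gamma$ for all ports $\gamma\ne\beta,\beta'$. Then there is $\sigma'\in\Lambda$ with $\sigma'(S)=T$ and $\sigma'_\gamma=\sigma_\gamma$ for all $\gamma\ne\beta,\beta'$.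
\end{lemma}

\begin{proof}
Write $T=\lambda^{-1}S\lambda'$, where $\lambda$ runs from $\beta$ to one end of $T$ and $\lambda'$ from $\beta'$ to the other. Since $S$ is nontrivial, $\lambda$ and $\lambda'$ are disjoint and each contains exactly one end of $T$ and no other terminal; so they are rays from $\beta$ and $\beta'$, with edges in $Y^-$. Put $\sigma'_\beta=\lambda$, $\sigma'_{\beta'}=\lambda'$, and $\sigma'_\gamma=\sigma_\gamma$ otherwise. The disjointness required of a linkage follows from the hypotheses on $T$.
\end{proof}

\begin{lemma}\label{lem:reroute}
Let $\sigma\in\Lambda$ and let $S\in\mathcal F_K$ have ends $\beta,\beta'$. There is $\sigma'\in\Lambda$ with $\sigma'(S)\in\mathcal F$ and $\sigma'_\gamma=\sigma_\gamma$ for all $\gamma\ne\beta,\beta'$.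
\end{lemma}

\begin{proof}
Choose $\rho\in\Lambda$ with $T_0=\rho(S)\in\mathcal F$, and apply Lemma~\ref{lem:rays} to $T_0$ and the rays $\sigma_\gamma$, $\gamma\in B^\circ$. The resulting path $T\in\mathcal F$ has $E(T)\subseteq Y^-\cup E(S)$. Its vertices lie on $T_0$ or on the rays, so $T$ is disjoint from all paths of $\mathcal O$.

The path $T$ contains $S$. Indeed, $T$ uses an edge of $S$ because $Y$ is balanced. Let $z$ be an inner vertex of $S$ that lies on $T$. As $z\notin B=A\cup V(Y)$, it is not an end of $T$, and the only edges of $Y^-\cup E(S)$ at $z$ are the two edges of $S$; so $T$ uses both. Starting from one common edge and proceeding along $S$ in both directions, we find $E(S)\subseteq E(T)$.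

Thus $T$ passes through $\beta$ and $\beta'$ and meets the rays $\sigma_\beta$ and $\sigma_{\beta'}$, so it is disjoint from $\sigma_\gamma$ for all other $\gamma$. Lemma~\ref{lem:splice} gives $\sigma'$ with $\sigma'(S)=T$.
\end{proof}

A piece $D_K$ has $2n_K$ ports, so the trivial bound on $\nu(\mathcal F_K)$ is $n_K$. Each active piece falls short of it.

\begin{lemma}\label{lem:deficiency}
For every $K\in\mathcal K^\circ$, $\nu(\mathcal F_K)\le n_K-1$.
\end{lemma}

\begin{proof}
Suppose that $S_1,\dots,S_{n_K}\in\mathcal F_K$ are disjoint. Starting from $\sigma^0$, apply Lemma~\ref{lem:reroute} to $S_1,\dots,S_{n_K}$ in turn. The step for $S_i$ changes the linkage only at the two ends of $S_i$, so it leaves the lifts of the other $S_j$ unchanged. We obtain $\sigma\in\Lambda$ with $\sigma(S_i)\in\mathcal F$ for all $i$ and $\sigma_\gamma=\sigma^0_\gamma$ for all $\gamma\notin B_K$. Let $\mathcal P'$ be obtained from $\mathcal P$ by replacing the $n_K$ paths of type $K$ by the lifts $\sigma(S_i)$.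

The paths of $\mathcal P'$ are disjoint. By Lemma~\ref{lem:lift}(a), the lifts are disjoint from each other and from $\mathcal O$. It remains to compare a lift $\sigma(S_i)$, made of $S_i\subseteq D_K$ and two rays $\sigma_\beta$ with $\beta\in B_K$, with a path $P$ of active type $K'\ne K$, which by \eqref{eq:form} is made of $M_P\subseteq K'$ and two rays $\sigma^0_\gamma=\sigma_\gamma$ with $\gamma\in B_{K'}$. The paths $S_i$ and $M_P$ lie in different components, and $\sigma_\beta$ and $\sigma_\gamma$ are distinct rays of one linkage. By \eqref{eq:link}, $\sigma_\beta$ meets $V^\circ\cup\Pi\supseteq V(M_P)$ only in $\beta\notin V(K')$, and $\sigma_\gamma$ meets $V^\circ\supseteq V(S_i)$ only in $\gamma\notin V(K)$. So $\mathcal P'$ is a set of $\mu+1$ disjoint $A$-paths.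

If $K=C^*$, then $P_0$ has been removed by Lemma~\ref{lem:active}(c), so $\mathcal P'\subseteq\mathcal F$, contrary to $\nu(\mathcal F)=\mu$. If $K\in\mathcal J$, then $P_0\in\mathcal P'$ and all other paths of $\mathcal P'$ are admissible, so $\mathcal P'$ is a $k$-witness. The removed paths have $n_K+1$ outer segments in total by Lemma~\ref{lem:outer}, and the lifts have $n_K$ by Lemma~\ref{lem:lift}(a). This contradicts \eqref{eq:choice}.
\end{proof}

\section{A certificate for $G$}\label{sec:final}

By \eqref{eq:pieces} and Lemma~\ref{lem:deficiency}, for each $K\in\mathcal K^\circ$ there is a set $Z_K\subseteq E(D_K)$ such that $D_K[Z_K]$ contains no path of $\mathcal F_K$ and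
\begin{equation}\label{eq:Z}
\nu\big(D_K-Z_K,\;B_K\cup V(Z_K)\big)\le n_K-1 .
\end{equation}
Let $Z=\bigcup_{K\in\mathcal K^\circ}Z_K$ and $X=Y^-\cup Z$. Note that $Z\cap Y=\emptyset$ and $V(Z)\subseteq V^\circ$. We show that $X$ has value at most $\mu$ and is balanced.

\begin{lemma}\label{lem:value}
$\operatorname{val}(X)\le\mu$.
\end{lemma}

\begin{proof}
Let $\mathcal Q$ be a set of disjoint $A_X$-paths in $G-X$. At most $|U|+|\Pi|=|U|+|\mathcal J|$ of them meet $U\cup\Pi$. Let $Q\in\mathcal Q$ avoid $U\cup\Pi$. It has no edge in $Y^-$ and none in $\delta(\Pi)\supseteq Y\setminus Y^-$, so it lies in $G-Y-U-\Pi$, which is the disjoint union of the pieces and of the components $K\in\mathcal K\setminus\mathcal K^\circ$; and it has no edge in $Z$. So $Q$ lies in $D_K-Z_K$ for some active $K$, or in some inactive $K$.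

We have $A_X\subseteq B\cup V(Z)$. For active $K$ this gives $A_X\cap V(D_K)\subseteq B_K\cup V(Z_K)$, so by Lemma~\ref{lem:mono} and \eqref{eq:Z} at most $n_K-1$ paths of $\mathcal Q$ lie in $D_K-Z_K$. For inactive $K$ it gives $A_X\cap V(K)\subseteq B\cap V(K)$, so at most $n_K$ paths of $\mathcal Q$ lie in $K$. Since $|\mathcal K^\circ|=|\mathcal J|+1$, Lemma~\ref{lem:cert}(b) yields
\[
|\mathcal Q|\le|U|+|\mathcal J|+\sum_{K\in\mathcal K^\circ}(n_K-1)+\sum_{K\in\mathcal K\setminus\mathcal K^\circ}n_K=|U|+\sum_{K\in\mathcal K}n_K-1=\mu.
\]
\end{proof}

An admissible path in $G[X]$ could a priori run through several pieces and cross the paths of $\mathcal O$, like the path $T$ in Example~\ref{ex:seven}. The tails of the witness start at every port and cover every vertex of $B$ on $\mathcal O$, so Lemma~\ref{lem:rays} reduces such a path to the lift of a single path in a single piece.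

\begin{lemma}\label{lem:balanced}
$X$ is balanced.
\end{lemma}

\begin{proof}
Suppose that some $T_0\in\mathcal F$ has $E(T_0)\subseteq X$. Let $\mathcal R$ be the set of all tails of paths of $\mathcal P$; it consists of the rays $\sigma^0_\gamma$, $\gamma\in B^\circ$, and the tails of the paths of $\mathcal O$. By Lemma~\ref{lem:active}(d), these are disjoint rays with edges in $Y^-\subseteq X$. Let $T\in\mathcal F$ be the path given by Lemma~\ref{lem:rays}; then $E(T)\subseteq X$.

Consider any edge $e\in E(T)\cap Z$. Since $e\notin Y$, it lies on an outer segment $S$ of $T$, and $E(S)\subseteq X\setminus Y=Z$. As $S$ is connected and the pieces are disjoint, $E(S)\subseteq Z_K$ for one active $K$. The ends of $S$ are in $B\cap V(D_K)=B_K$ and its inner vertices are not in $B$, so $S$ is a $B_K$-path in $D_K[Z_K]$; in particular its ends are ports, and $S\in\mathcal N_K$ by the choice of $Z_K$.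

Such an edge $e$ exists, because $Y$ is balanced. Fix one, and let $\beta,\beta'$ be the ends of its segment $S$. Then $T$ meets $\sigma^0_\beta$ and $\sigma^0_{\beta'}$, so it is disjoint from all other rays of $\mathcal R$. We check the remaining hypotheses of Lemma~\ref{lem:splice} for $\sigma^0$, $S$, and $T$.

First, $\beta$ and $\beta'$ are the only ports on $T$, since every other port $\gamma$ lies on $\sigma^0_\gamma$. A second segment of $T$ with an edge in $Z$ would have ports as ends, so the two segments would have only two ends in total, contrary to Lemma~\ref{lem:segments}(c). Hence $E(T)\setminus E(S)\subseteq Y^-$.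

Second, let $P\in\mathcal O$. The path $T$ avoids both tails of $P$, which contain the ends of $M_P$. By Lemma~\ref{lem:active}(c), $M_P$ is a single outer segment, so its inner vertices are not in $B$, and they are not in $V^\circ$. But $V(T)\subseteq V(X)\subseteq B\cup V^\circ$. So $T$ is disjoint from $P$.

Lemma~\ref{lem:splice} now gives $\sigma'\in\Lambda$ with $\sigma'(S)=T\in\mathcal F$. This contradicts $S\in\mathcal N_K\subseteq\mathcal N_K^{\sigma'}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemmas~\ref{lem:value} and~\ref{lem:balanced}, the set $X$ is balanced and $\operatorname{val}(X)\le\mu$, contrary to \eqref{eq:dagger}. So no instance violates \eqref{eq:minmax}, and by the reduction at the end of Section~\ref{sec:prelim} the relation also holds for graphs with loops.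
\end{proof}

\begin{thebibliography}{9}

\bibitem{Gallai}
T. Gallai, Acta Math. Acad. Sci. Hungar. 12 (1961) 131--173.

\bibitem{Source}
\texttt{https://repository.dl.itc.u-tokyo.ac.jp/\allowbreak record/\allowbreak 48864/\allowbreak files/\allowbreak A32985.pdf}

\end{thebibliography}
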